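\title{Graphs of minimum degree five have domination number below one third of their order}

\begin{abstract}
We show that no finite graph of order $n$ and minimum degree at least $5$ has domination number equal to $n/3$, and more precisely that every such graph has domination number at most $\frac{63}{190}n$. The proof is self-contained. It follows a weight on partially dominated graphs that starts at $30n$ and drops by at least $90$ for each chosen vertex, which gives the bound $n/3$; it then shows that the drops exceed $90$ often enough to save a fixed proportion of $n$.
\end{abstract}

\section{Introduction}

All graphs are finite and simple and have at least one vertex. For a graph $G$ of order $n=n(G)$ we write $N(x)$ for the set of neighbors of a vertex $x$, $N[X]$ for the union of a set $X$ with all neighbors of its vertices, and $\delta(G)$ for the minimum degree. A set $D\subseteq V(G)$ is \emph{dominating} if $N[D]=V(G)$, that is, if every vertex outside $D$ has a neighbor in $D$. The \emph{domination number} $\gamma(G)$ is the least size of a dominating set.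

The ratio $\gamma(G)/n(G)$ is the share of the vertices that one has to select, and it should fall as the minimum degree grows. For $k\ge1$ let $\mathcal G_k$ be the class of connected graphs of minimum degree at least $k$ with no isolated edge, and put
\[
c_{\mathrm{dom},k}=\sup_{G\in\mathcal G_k}\frac{\gamma(G)}{n(G)}.
\]
For $k=1$ the constant is $\frac12$, and it is attained. Indeed, if $I$ is a maximal independent set in a graph without isolated vertices, then $I$ is dominating by maximality, and $V(G)\setminus I$ is dominating because each vertex of $I$ has a neighbor, which lies outside $I$; one of the two sets has at most $n/2$ vertices, and the $4$-cycle needs two. For $k=5$ it is known that $c_{\mathrm{dom},5}\le\frac13$: every graph with $\delta(G)\ge5$ satisfies $\gamma(G)\le n/3$ \cite[Theorem~13]{survey}. The question that we answer comes from that survey: \emph{is there a graph $G$ of order $n$ with $\delta(G)\ge5$ and $\gamma(G)=n/3$?}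

Such a graph has order divisible by $3$ and at least $6$. For $n=6$ the only candidate is $K_6$, with $\gamma=1$. For $n=9$, take a vertex $v$ and let $W$ be the set of at most three vertices outside $N[\{v\}]$. If one vertex of $W$ is adjacent to all others in $W$, then $\gamma\le2$. Otherwise either $|W|=3$, $|N(v)|=5$ and each vertex of $W$ has at least four neighbors in $N(v)$, or $|W|=2$, $|N(v)|=6$ and each has at least five; each vertex of $W$ misses at most one vertex of $N(v)$, so they have a common neighbor and again $\gamma\le2<3$. These cases suggest a negative answer, but they say nothing about large $n$, and a strict inequality for each graph would still allow ratios tending to $\frac13$. We prove that neither happens.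

\begin{theorem}\label{thm:strict}
Every finite graph $G$ of order $n\ge1$ with $\delta(G)\ge5$ satisfies $\gamma(G)<\frac n3$.
\end{theorem}

\begin{theorem}\label{thm:linear}
Every finite graph $G$ of order $n\ge1$ with $\delta(G)\ge5$ satisfies $\gamma(G)\le\frac{63}{190}\,n$. Hence $c_{\mathrm{dom},5}\le\frac{63}{190}\approx0.33158<\frac13$.
\end{theorem}

So the value $\frac13$ is neither attained nor approached. We do not claim that $\frac{63}{190}$ is sharp. Removing a perfect matching from $K_8$ gives a $6$-regular graph in which no single vertex dominates, so $c_{\mathrm{dom},5}\ge\frac14$. The same construction on $K_6$ gives a $4$-regular graph with $\gamma=2=n/3$, so Theorem~\ref{thm:strict} fails if $5$ is replaced by $4$.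

The proof does not use the bound $n/3$ but reproves it. We build a dominating set greedily and follow a weight $\varphi$ that equals $30n$ at the start and is never negative. While some undominated vertex has three or more undominated neighbors, a greedy choice lowers $\varphi$ by at least $90$ (Section~\ref{sec:weights}). After that the undominated vertices induce paths and cycles, a single choice may lower $\varphi$ by less, and the remaining weight has to be shared out globally (Section~\ref{sec:endgame}). Together these give $\gamma\le 30n/90$. Equality would force every greedy choice to lower $\varphi$ by exactly $90$, and this already fails within the first two choices, which gives a short proof of Theorem~\ref{thm:strict} (Section~\ref{sec:strict}). Theorem~\ref{thm:linear} contains Theorem~\ref{thm:strict}; its proof adds up the excess over all greedy choices (Section~\ref{sec:linear}).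

\section{A weight on partially dominated graphs}\label{sec:weights}

Call a graph \emph{reduced} if no two vertices of degree at least $6$ are adjacent. Deleting an edge between two such vertices keeps the minimum degree at least $5$, and it does not decrease $\gamma$, since a dominating set of the smaller graph dominates the larger one. Repeating this leads to a reduced spanning subgraph, so it suffices to prove both theorems for reduced graphs.

Let $G$ have vertex set $V$, order $n$ and $\delta(G)\ge5$, and let $X\subseteq V$ be the set chosen so far. The vertices of $W=V\setminus N[X]$ are \emph{white}; they are not yet dominated. The \emph{white degree} of a vertex $x$ is $d(x)=|N(x)\cap W|$; it never increases when $X$ grows. A vertex is \emph{blue} if it is not white and has a white neighbor, and $B$ is the set of blue vertices. Every neighbor of a white vertex is white or blue, so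
\begin{equation}\label{eq:blue}
\text{every white vertex $x$ has at least $5-d(x)$ blue neighbors.}
\end{equation}
Put $w(j)=40-2\min(j,5)$, so that $w(0),\dots,w(5)$ are $40,38,36,34,32,30$ and $w(j)=30$ for $j\ge5$, and define
\[
\varphi(X)=\sum_{x\in W}w(d(x))+10|B|.
\]
Then $\varphi(\emptyset)=30n$, and $\varphi(X)=0$ when $X$ is dominating.

The weight is a budget, and each vertex added to $X$ costs $90$. A white vertex becomes heavier as it loses white neighbors, because it becomes harder to dominate together with others. A blue vertex is already dominated but keeps $10$ in reserve for its white neighbors. The numbers are fitted to two extreme situations. At the end of the process, a white vertex with no white neighbor may need a chosen vertex for itself alone; it weighs $40$, and by \eqref{eq:blue} it has five blue neighbors, so $40+5\cdot10=90$ is available. At the start, a choice in a $5$-regular graph may release no more than $90$, as in Example~\ref{ex:K55} below.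

For $S\subseteq V$ the \emph{gain} of $S$ (with respect to $X$) is $\varphi(X)-\varphi(X\cup S)$. Let $W'$, $B'$, $d'$ refer to $X\cup S$, and let $A=W\setminus W'=N[S]\cap W$ be the set of newly dominated vertices. For $u\in A$ let $e(u)=|N(u)\cap W'|$ and define the \emph{contribution} of $u$ as
\[
\kappa(u)=\begin{cases} w(d(u)) &\text{if } e(u)=0,\\ w(d(u))-10-2e(u)&\text{if } e(u)>0.\end{cases}
\]
So $u$ releases its weight, but if it still has white neighbors, it keeps $10$ as a blue vertex and pays $2$ for each neighbor that it makes heavier. A blue vertex \emph{leaves $B$} (belongs to $B\setminus B'$) exactly when all its white neighbors lie in $A$; in particular every blue vertex of $S$ leaves $B$.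

\begin{lemma}\label{lem:gain}
The gain of $S$ is at least $\sum_{u\in A}\kappa(u)+10|B\setminus B'|$. Moreover, $\kappa(u)\ge22$ for every $u\in A$ with $d(u)\le2$.
\end{lemma}

\begin{proof}
The gain equals
\[
\sum_{u\in A}w(d(u))-\sum_{x\in W'}\bigl[w(d'(x))-w(d(x))\bigr]+10\bigl(|B|-|B'|\bigr).
\]
Since $w(j-m)-w(j)\le2m$ for $0\le m\le j$ and $d(x)-d'(x)=|N(x)\cap A|$, the second sum is at most twice the number of edges between $A$ and $W'$, which is $2\sum_{u\in A}e(u)$. A vertex of $B'$ has a neighbor in $W'\subseteq W$, so it lies in $B$ or in $A$, and $u\in A$ lies in $B'$ exactly when $e(u)>0$. Hence $|B|-|B'|=|B\setminus B'|-|\{u\in A:e(u)>0\}|$, and the first claim follows. For the second, $e(u)\le d(u)$ gives $\kappa(u)=40$ for $d(u)=0$, $\kappa(u)\ge38-10-2=26$ for $d(u)=1$, and $\kappa(u)\ge36-10-4=22$ for $d(u)=2$.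
\end{proof}

Adding one vertex to $X$ is a \emph{pick}. Call a white vertex $v$ \emph{locally maximal} if $d(u)\le d(v)$ for every white neighbor $u$ of $v$; a white vertex of maximum white degree is an example.

\begin{lemma}[white pick]\label{lem:white}
Let $G$ be reduced and let $v$ be a locally maximal white vertex with $d(v)=k\ge3$. Then every white neighbor of $v$ has white degree at most $5$, and the gain of $v$ is at least
\[
94 \text{ if } k=3,\qquad 96\text{ if } k=4,\qquad 90\text{ if } k=5,\qquad 30+12k\ge102\text{ if } k\ge6 .
\]
If $k=5$ and some white neighbor of $v$ has white degree at most $4$, the gain is at least $94$.
\end{lemma}

\begin{proof}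
If $k\le5$, each white neighbor $u$ has $d(u)\le k$. If $k\ge6$, then $v$ has degree at least $6$, so its neighbors have degree $5$ because $G$ is reduced, and $d(u)\le5$. Now $A$ consists of $v$ and its $k$ white neighbors. The vertex $v$ has no white neighbor after the pick and contributes $w(k)$. A white neighbor $u$ has $e(u)\le d(u)-1$, since $v\notin W'$, so
\[
\kappa(u)\ge 40-2d(u)-10-2(d(u)-1)=32-4d(u),
\]
which is at least $20$, $16$, $12$ when $d(u)$ is at most $3$, $4$, $5$. The gain is therefore at least $34+3\cdot20=94$ for $k=3$, $32+4\cdot16=96$ for $k=4$, and $30+12k$ for $k\ge5$. In the last statement one of the five terms $12$ improves to $16$.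
\end{proof}

This is the only place where $G$ has to be reduced. Without that hypothesis, if $v$ and all its white neighbors had white degree $7$, Lemma~\ref{lem:gain} would promise only $30+7(30-10-12)=86$.

\begin{lemma}[blue pick]\label{lem:bluepick}
Let $y$ be a blue vertex with $i$ white neighbors, all of white degree at most $2$, of which $j$ have white degree $0$. Then the gain of $y$ is at least $10+40j+22(i-j)$.
\end{lemma}

\begin{proof}
Here $A=N(y)\cap W$, and $y$ leaves $B$. Apply Lemma~\ref{lem:gain}.
\end{proof}

\begin{example}\label{ex:K55}
In $K_{5,5}$ we have $\varphi(\emptyset)=300$. After picking a vertex $v$, the four other vertices on its side are white with white degree $0$, and the five vertices on the other side are blue. Now $\varphi=4\cdot40+5\cdot10=210$, so the first pick gains exactly $90$. Picking a blue vertex next dominates everything and gains $210$. The bound $90$ in Lemma~\ref{lem:white} is thus attained, but the following pick does better; Section~\ref{sec:strict} shows that this is typical.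
\end{example}

\section{White degree at most two}\label{sec:endgame}

\begin{proposition}\label{prop:endgame}
Let $\delta(G)\ge5$ and let $X\subseteq V$ be such that $d(x)\le2$ for every white vertex $x$. Then there is a set $Y$ such that $X\cup Y$ is dominating and $90|Y|\le\varphi(X)$.
\end{proposition}

The idea is visible when no two white vertices are adjacent. Then $\varphi(X)=40|W|+10|B|$. If a blue vertex has two or more white neighbors, picking it gains at least $10+2\cdot40=90$, and we continue with fewer white vertices. If there is no such vertex, the white vertices have disjoint sets of blue neighbors, each of size at least $5$, so $\varphi(X)\ge90|W|$ and $Y=W$ works. In general, too, either some small set pays for itself, or the configuration is rigid enough for the blue weight to be shared out among the white components.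

Call $S\subseteq V$ \emph{profitable} if it dominates at least one white vertex and gains at least $90|S|$. We prove Proposition~\ref{prop:endgame} by induction on $|W|$; for $W=\emptyset$ take $Y=\emptyset$. If $S$ is profitable, the induction hypothesis applies to $X\cup S$ and gives $Y'$ with $90|Y'|\le\varphi(X\cup S)\le\varphi(X)-90|S|$, and $Y=S\cup Y'$ works. \emph{For the rest of this section, up to the end of the proof, $X$ is as in the proposition and no set is profitable.} All gains are estimated by Lemma~\ref{lem:gain}.

\subsection*{White components and blue vertices}

\begin{lemma}\label{lem:components}
Every component of $G[W]$ is a single vertex, a single edge or a $4$-cycle.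
\end{lemma}

\begin{proof}
The graph $G[W]$ has maximum degree at most $2$, so each component is a path or a cycle. Let $x_1x_2\cdots x_m$ be a path component with $m\ge3$ and pick $x_2$. Then $x_1$ contributes $38$, $x_2$ contributes $36$, and $x_3$ contributes $38$ if $m=3$ and $36-10-2=24$ otherwise. The gain is at least $98$, so $\{x_2\}$ is profitable. In a triangle, one vertex gains at least $3\cdot36=108$. Let $c_0c_1\cdots c_{m-1}$ be a cycle component with $m\ge5$ and take $S=\{c_0,c_3\}$. For $m\in\{5,6\}$ the set $S$ dominates the cycle and gains at least $36m\ge180$. For $m\ge7$ we have $A=\{c_{m-1},c_0,c_1,c_2,c_3,c_4\}$, and only $c_4$ and $c_{m-1}$ keep a white neighbor, one each; the gain is at least $4\cdot36+2\cdot24=192$. In each case $S$ is profitable.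
\end{proof}

We call the three kinds of components \emph{singles}, \emph{pairs} and \emph{squares}. Dominating a component from inside takes one, one and two vertices, and in each case the white weight falls short of the cost. The deficit must come from blue neighbors, whose number is bounded below by \eqref{eq:blue}:
\[
\begin{array}{l|ccc}
&\text{single}&\text{pair}&\text{square}\\\hline
\text{white weight}&40&76&144\\
\text{cost}&90&90&180\\
\text{deficit}&50&14&36\\
\text{blue neighbors of each vertex, at least}&5&4&3
\end{array}
\]
A single may need the full weight of all its blue neighbors, so the blue vertices adjacent to singles have to be kept apart from the others. A blue vertex is \emph{tied} if it is adjacent to a single, and \emph{free} otherwise.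

\begin{lemma}\label{lem:bluetypes}
A free vertex has at most three white neighbors. A tied vertex is adjacent to exactly one single and has at most one further white neighbor, which lies in a pair.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:bluepick}, a blue vertex gains at least $10+4\cdot22=98$ if it has four or more white neighbors, at least $10+40+2\cdot22=94$ if it has three white neighbors including a single, and at least $10+2\cdot40=90$ if it is adjacent to two singles. None of this occurs. It remains to exclude a tied vertex $y$ adjacent to a single $s$ and to a vertex $c_0$ of a square $c_0c_1c_2c_3$. In that case $\{y,c_2\}$ dominates $s$ and the whole square, and $y$ leaves $B$, so the gain is at least $40+144+10=194\ge180$.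
\end{proof}

A tied vertex whose white neighbors are a single $s$ and a vertex $p$ of a pair $\pi$ is a \emph{link at $p$ to $s$}; we also say that it is a link \emph{at $\pi$}. Thus every blue neighbor of a pair vertex is free or a link at that vertex, and every blue neighbor of a square vertex is free.

\subsection*{Poor pairs}

Let every free vertex divide its weight $10$ equally among its white neighbors, so that each edge from a free vertex to $W$ carries at least $\frac{10}3$. This covers the deficit of a square. A pair is \emph{poor} if it receives less than $14$ in this way. Poor pairs are the difficulty: their blue neighbors may all be links, whose weight is claimed by singles. On the other hand, links are efficient picks. A link at $p$ to $s$ and a link at $p'$ to $s'\ne s$ dominate the pair $\{p,p'\}$ and both singles with two vertices instead of three. The next three lemmas show that a poor pair has many links and that they lead to different singles.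

\begin{lemma}\label{lem:opposite}
If $\{p,p'\}$ is a pair with a link at $p$, then every free neighbor of $p'$ has at most two white neighbors.
\end{lemma}

\begin{proof}
Let $z$ be a link at $p$ to $s$, and let $b$ be a free neighbor of $p'$ with three white neighbors. If $p$ is one of them, then $b$ dominates the pair and one more white vertex, and gains at least $76+22+10=108$. Otherwise the white neighbors of $b$ are $p'$, $y_1$, $y_2$ with $y_1,y_2\notin\{s,p,p'\}$, because $b$ is free. For $S=\{z,b\}$ we have $A=\{s,p,p',y_1,y_2\}$, and both $z$ and $b$ leave $B$, so the gain is at least $40+76+2\cdot22+20=180$. In both cases we have a profitable set.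
\end{proof}

\begin{lemma}\label{lem:manylinks}
A poor pair has at least two links at each of its vertices and at least six links in total.
\end{lemma}

\begin{proof}
Let $\pi=\{p,p'\}$ be poor. If there is no link at $\pi$, at least eight edges join $\pi$ to free vertices and $\pi$ receives at least $\frac{80}3>14$. If there are links at $p$ but none at $p'$, then $p'$ has at least four free neighbors, each sending at least $5$ by Lemma~\ref{lem:opposite}, and $\pi$ receives at least $20$. So there are links at both vertices, and by Lemma~\ref{lem:opposite} every edge from $\pi$ to a free vertex carries at least $5$. Three such edges would carry $15$, so there are at most two. The other edges from $\pi$ to $B$ lead to links: at least $4-2$ at each vertex and at least $8-2$ in total. These links are distinct, since a link has only one white neighbor in a pair.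
\end{proof}

\begin{lemma}\label{lem:distinct}
Distinct links at a poor pair go to distinct singles.
\end{lemma}

\begin{proof}
Let $\pi=\{p,p'\}$ be poor and suppose that two links $z_1\ne z_2$ at $\pi$ go to the same single $s$.

Assume first that there is a link $z$ to $s$ at one vertex of $\pi$ and a link $z'$ to a single $t\ne s$ at the other. For $S=\{z,z'\}$ we have $A=\{s,t,p,p'\}$, with contributions $80+76$. Both $z$ and $z'$ leave $B$. One of $z_1,z_2$ differs from $z$; it differs from $z'$ as well, since it goes to $s$, and its white neighbors lie in $A$, so it also leaves $B$. The gain is at least $156+30=186$, and $S$ is profitable.

So no such $z,z'$ exist. Then all links at the vertex of $\pi$ not adjacent to $z_1$ go to $s$; there are such links by Lemma~\ref{lem:manylinks}, and therefore all links at the vertex adjacent to $z_1$ go to $s$ too. Hence any set that dominates $s,p,p'$ makes all links at $\pi$ leave $B$. If $\pi$ has a free neighbor $b$, say adjacent to $p'$, let $z$ be a link at $p$ and $S=\{z,b\}$. The vertices $s,p,p'$ contribute $116$, other vertices of $A$ contribute a positive amount, and at least six links and $b$ leave $B$, so the gain is at least $116+70=186$. If $\pi$ has no free neighbor, there are at least eight links at $\pi$, and $S=\{s,p\}$ gains at least $116+80=196$.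 Again $S$ is profitable.
\end{proof}

\subsection*{The dominating set and the accounting}

A poor pair $\pi$, two links and their two singles carry $76+20+80=176$, only $4$ short of the cost $180$. The two singles then no longer need their other tied vertices, and almost all of that weight can go to other poor pairs. We treat as many poor pairs as possible in this way; maximality forces each remaining poor pair to be linked to singles whose weight has been released.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.25cm,y=1cm,wh/.style={circle,draw,inner sep=2.5pt},bl/.style={circle,draw,fill=black!45,inner sep=2.5pt}]
\node[wh,label=below:$s_\pi$] (s) at (0,0) {};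
\node[bl,label=below:$z_\pi$] (z) at (1,0) {};
\node[wh,label=below:$p$] (p) at (2,0) {};
\node[wh,label=below:$p'$] (q) at (3,0) {};
\node[bl,label=below:$z'_\pi$] (zz) at (4,0) {};
\node[wh,label=below:$s'_\pi$] (t) at (5,0) {};
\node[bl,label=below:$x$] (x) at (6,0) {};
\node[wh,label=below:$y$] (y) at (7,0) {};
\node[wh,label=below:$y'$] (yy) at (8,0) {};
\draw (s)--(z)--(p)--(q)--(zz)--(t)--(x)--(y)--(yy);
\draw[rounded corners,dashed] (-0.4,-0.75) rectangle (5.4,0.4);
\draw[rounded corners,dashed] (6.6,-0.75) rectangle (8.4,0.4);
\node at (5.7,0.3) {\small $1$};
\node at (6.3,0.3) {\small $9$};
\end{tikzpicture}
\caption{White vertices are open, blue vertices are shaded. On the left, a selected pair $\pi=\{p,p'\}$ and two singles are dominated by the two links $z_\pi,z'_\pi$. A further link $x$ from $s'_\pi$ to a pair $\{y,y'\}$ gives $1$ of its weight $10$ to the group on the left and $9$ to the pair $\{y,y'\}$.}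
\label{fig:group}
\end{figure}

\begin{proof}[End of the proof of Proposition~\ref{prop:endgame}]
Choose a maximal family $\mathcal S$ of poor pairs $\pi=\{p,p'\}$, each with a link $z_\pi$ at $p$ to a single $s_\pi$ and a link $z'_\pi$ at $p'$ to a single $s'_\pi$, such that the $2|\mathcal S|$ singles $s_\pi,s'_\pi$ are distinct. Call these singles \emph{used}. Partition $W$ into \emph{groups}: the set $\pi\cup\{s_\pi,s'_\pi\}$ for each $\pi\in\mathcal S$, each unused single, each pair outside $\mathcal S$, and each square. Let $Y$ consist of $z_\pi,z'_\pi$ for $\pi\in\mathcal S$, every unused single, one vertex of each pair outside $\mathcal S$, and two opposite vertices of each square. Then $Y$ dominates $W$, so $X\cup Y$ is dominating.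

Each group keeps the weight of its white vertices, and the blue weight is distributed as follows (Figure~\ref{fig:group}). A free vertex divides $10$ equally among its white neighbors, as before. A tied vertex adjacent to an unused single gives $10$ to that single. The links $z_\pi,z'_\pi$ give $10$ each to the group of $\pi$. Any other tied vertex adjacent to $s_\pi$ or $s'_\pi$ gives $1$ to the group of $\pi$, and if it is a link at a pair $\rho$, it gives $9$ to the group containing $\rho$. By Lemma~\ref{lem:bluetypes} a tied vertex is adjacent to only one single, so exactly one rule applies to each blue vertex, and no blue vertex gives more than $10$. It suffices to show that each group holds at least $90$ times the number of vertices put into $Y$ for it.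

An unused single holds at least $40+5\cdot10=90$. A square is joined to free vertices by at least twelve edges and holds at least $144+12\cdot\frac{10}3=184\ge180$. A pair that is not poor holds at least $76+14=90$. For $\pi\in\mathcal S$, each of $s_\pi,s'_\pi$ has at least four tied neighbors besides its chosen link, and these eight vertices are distinct, so the group holds at least $176+8=184\ge180$.

Finally let $\rho=\{y,y'\}$ be a poor pair outside $\mathcal S$. If both $y$ and $y'$ had a link to an unused single, the two singles would be distinct by Lemma~\ref{lem:distinct}, and $\rho$ could be added to $\mathcal S$. So at one vertex of $\rho$ all links go to used singles. There are at least two of them by Lemma~\ref{lem:manylinks}; none is a chosen link $z_\pi$ or $z'_\pi$, since those are at pairs of $\mathcal S$; so each gives $9$ to $\rho$. Thus $\rho$ holds at least $76+18=94\ge90$. Summing over the groups gives $\varphi(X)\ge90|Y|$.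
\end{proof}

\begin{corollary}\label{cor:key}
Let $G$ be reduced with $\delta(G)\ge5$. Then $\gamma(G)\le|X|+\frac1{90}\varphi(X)$ for every $X\subseteq V$.
\end{corollary}

\begin{proof}
Starting from $X$, pick a white vertex of maximum white degree as long as this maximum is at least $3$. By Lemma~\ref{lem:white} each pick gains at least $90$, so $|X|+\frac1{90}\varphi(X)$ does not increase. When the process stops, apply Proposition~\ref{prop:endgame}.
\end{proof}

\section{The strict inequality}\label{sec:strict}

With $X=\emptyset$, Corollary~\ref{cor:key} gives $\gamma\le n/3$. To do better we record by how much picks beat their cost. The \emph{surplus} of a pick is its gain minus $90$. If $X$ is built from $\emptyset$ by picks of total surplus $\sigma$, then $\varphi(X)=30n-90|X|-\sigma$, and Corollary~\ref{cor:key} gives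
\begin{equation}\label{eq:surplus}
\gamma(G)\le\frac n3-\frac\sigma{90}.
\end{equation}
By Lemma~\ref{lem:white}, a greedy pick can have surplus $0$ only if the picked vertex and all its white neighbors have white degree $5$. Call a component of $G[W]$ \emph{full} if all its vertices have white degree $5$. The next lemma shows that such a pick can be avoided everywhere except in an untouched full component.

\begin{lemma}\label{lem:low}
Let $X_0\subseteq X$, with white sets $W_0\supseteq W$ and white degrees $d_0$ and $d$. Let $C$ be a component of $G[W_0]$ with $d_0\le5$ on $C$, and let $T=\{x\in C\cap W:d(x)=5\}$. If $\emptyset\ne T\ne C$, then some vertex of $T$ has a neighbor $y\in C\cap W$ with $d(y)\le4$.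
\end{lemma}

\begin{proof}
Since $G[C]$ is connected, there is an edge $zy$ with $z\in T$ and $y\in C\setminus T$. From $5=d(z)\le d_0(z)\le5$ we see that all neighbors of $z$ in $W_0$ are still in $W$, so $y\in W$. As $d(y)\le d_0(y)\le5$ and $y\notin T$, we get $d(y)\le4$.
\end{proof}

The first pick in a full component may have no surplus. If a vertex of white degree at least $3$ survives it, the next pick there will have surplus. If not, the component is small, and the surplus is found as in Example~\ref{ex:K55}.

\begin{lemma}\label{lem:small}
Let $C$ be a full component of $G[W]$ and $v\in C$. Suppose that after picking $v$ every white vertex of $C$ has white degree at most $2$. Then $|C|\le12$, and either the pick of $v$ has surplus at least $4$, or it has surplus at least $0$ and there is a neighbor $u\in C$ of $v$ whose pick right after $v$ has surplus at least $8$.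
\end{lemma}

\begin{proof}
Let $U$ be the set of the five white neighbors of $v$ before the pick, let $R=C\setminus(U\cup\{v\})$, and let $t$ be the number of edges inside $U$. Each vertex of $U$ has four white neighbors besides $v$, all in $U\cup R$, so exactly $20-2t$ edges join $U$ to $R$. Each vertex of $R$ drops from white degree $5$ to at most $2$ and is not adjacent to $v$, so it has at least three neighbors in $U$. Thus $3|R|\le20$, $|R|\le6$ and $|C|\le12$. By Lemma~\ref{lem:gain} the gain of $v$ is at least $30+5(30-10)-2(20-2t)=90+4t$. If $t\ge1$, the first alternative holds. If $t=0$, any $u\in U$ is blue after the pick, with four white neighbors, all in $R$ and of white degree at most $2$, and Lemma~\ref{lem:bluepick} gives a gain of at least $10+4\cdot22=98$.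
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strict}]
We may assume that $G$ is reduced. Its components are reduced with minimum degree at least $5$, and both $\gamma$ and $n$ are sums over the components, so we may also assume that $G$ is connected. By \eqref{eq:surplus} it suffices to find picks, starting from $\emptyset$, with positive total surplus.

If some vertex has degree at least $6$, a vertex of maximum degree has surplus at least $12$ by Lemma~\ref{lem:white}. Otherwise $G$ is $5$-regular, and $V$ is a full component for $X=\emptyset$. Pick any vertex $v$; the surplus is at least $0$. If afterwards all white vertices have white degree at most $2$, Lemma~\ref{lem:small} gives a positive surplus in one or two picks. Otherwise let $k\ge3$ be the maximum white degree of a white vertex. For $k\in\{3,4\}$, a white vertex of white degree $k$ has surplus at least $4$. For $k=5$, Lemma~\ref{lem:low} with $X_0=\emptyset$ and $C=V$ applies, as $v\notin T$, and yields a white vertex of white degree $5$ with a white neighbor of white degree at most $4$; its surplus is at least $4$ by Lemma~\ref{lem:white}.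
\end{proof}

\section{A surplus proportional to the order}\label{sec:linear}

Two picks give only a bounded surplus. To obtain a surplus proportional to $n$, observe that the greedy phase has a lot to do: every vertex starts with white degree at least $5$ and must end dominated or with white degree at most $2$, while one pick of white degree $k$ affects a number of vertices and edges that is linear in $k$. So the picks together affect all of $G$, and all of them except the first pick in each full component bring a surplus proportional to their effect.

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $G$ be reduced. We construct picks of total surplus $\sigma\ge\frac3{19}n$; then \eqref{eq:surplus} gives $\gamma(G)\le\frac1{90}\bigl(30-\frac3{19}\bigr)n=\frac{567}{1710}n=\frac{63}{190}n$.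

\medskip\noindent\emph{The process.} In Stage~1, as long as some white vertex has white degree at least $6$, pick a white vertex of maximum white degree. Let $W_0$ be the white set at the end of Stage~1; all white degrees in $W_0$ are at most $5$. In Stage~2, treat the components $C$ of $G[W_0]$ one after the other. As long as some white vertex of $C$ has white degree at least $3$, pick a white vertex of $C$ whose white degree $k$ is maximum among the white vertices of $C$; if $k=5$, choose one with a white neighbor of white degree at most $4$ whenever there is one. The first pick in a full component of $G[W_0]$ is its \emph{opening} pick. If the opening pick $v$ satisfies the hypothesis of Lemma~\ref{lem:small} and has surplus less than $4$, make the \emph{extra} pick $u$ provided by that lemma. All other picks of both stages are \emph{ordinary}.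

No edge joins $C$ to $W_0\setminus C$, and every vertex picked while treating $C$ lies in $C$. Hence such a pick dominates only white vertices of $C$ and changes white degrees of white vertices only in $C$. Opening and ordinary picks are locally maximal white vertices, so Lemma~\ref{lem:white} applies to them; an opening pick has $k=5$ and surplus at least $0$. Consider an ordinary pick with $k=5$, made in a component $C$ of $G[W_0]$. The set $T$ of Lemma~\ref{lem:low} is not empty, and $T\ne C$, because either $C$ is not full or an earlier pick has dominated a vertex of $C$. So the picked vertex has a white neighbor of white degree at most $4$, and the surplus is at least $4$.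

\medskip\noindent\emph{Tokens.} To measure the effect of an opening or ordinary pick $v$ of white degree $k$, let it hand out three tokens to each of the $k+1$ newly dominated vertices, and one token to a vertex $x$ that stays white for each newly dominated neighbor of $x$. Each white neighbor of $v$ has white degree at most $5$, hence at most four neighbors that stay white, and $v$ has none. So the pick hands out at most $3(k+1)+4k=7k+3$ tokens. For ordinary picks we compare:
\[
\begin{array}{l|cccc}
k&3&4&5&\ge6\\\hline
\text{surplus, at least}&4&6&4&12k-60\\
\text{tokens, at most}&24&31&38&7k+3
\end{array}
\]
In each column $19$ times the first entry is at least twice the second: $76\ge48$, $114\ge62$, $76\ge76$, and $228k-1140\ge14k+6$ because $214k\ge1284>1146$ for $k\ge6$. Therefore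
\begin{equation}\label{eq:tokens}
\text{the surplus of an ordinary pick is at least $4$, and at least $\tfrac2{19}$ of its number of tokens.}
\end{equation}
If a vertex is white with white degree at least $5$ at one moment, is dominated or has white degree at most $2$ at a later moment, and no extra pick in between dominates it or one of its neighbors, then it receives at least three tokens in between: three at once when it is dominated, or one for each of at least three lost white neighbors.

\medskip\noindent\emph{Vertices outside full components.} Let $V_1$ be the set of vertices that lie in no full component of $G[W_0]$. Each starts with white degree at least $5$, since $\delta(G)\ge5$, and is affected only by picks of Stage~1 and by picks in components that are not full. These picks are ordinary and hand out at least $3|V_1|$ tokens, so by \eqref{eq:tokens} their total surplus is at least $\frac6{19}|V_1|$.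

\medskip\noindent\emph{A full component $C$ of order $c$.} We show that the picks in $C$ have total surplus at least $\frac3{19}c$. Suppose first that after the opening pick some white vertex of $C$ has white degree at least $3$. Then there is no extra pick in $C$ and at least one ordinary pick, so the surplus $\sigma_C$ in $C$ is at least $4$. Every vertex of $C$ has white degree $5$ at the start of Stage~2, so the picks in $C$ hand out at least $3c$ tokens, at most $38$ of them by the opening pick. By \eqref{eq:tokens}, $\sigma_C\ge\frac2{19}(3c-38)=\frac6{19}c-4$. Averaging the two lower bounds gives $\sigma_C\ge\frac3{19}c$. Suppose now that after the opening pick all white vertices of $C$ have white degree at most $2$. By Lemma~\ref{lem:small}, $c\le12$, and the opening pick, together with the extra pick if there is one, has surplus at least $4\ge\frac{36}{19}\ge\frac3{19}c$.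

\medskip
Every pick has been counted once, and the total surplus is at least $\frac6{19}|V_1|+\frac3{19}(n-|V_1|)\ge\frac3{19}n$. The bound on $c_{\mathrm{dom},5}$ follows by taking the supremum over $\mathcal G_5$.
\end{proof}

\begin{remark}
The constant comes from the point where the two bounds $4$ and $\frac6{19}c-4$ agree: an opening pick with surplus $0$ followed by one ordinary pick with surplus $4$, each allowed $38$ tokens. The two picks account for up to $\frac{76}3$ vertices, and $4\cdot\frac3{76}=\frac3{19}$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Bounds on domination parameters in graphs: a brief survey},
\texttt{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=2454}.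

\end{thebibliography}
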